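\title{Differential polynomial rings over nil rings have no images with identity}

\begin{abstract}
We prove that if $R$ is a nil ring and $\delta$ is any derivation of $R$, then the differential polynomial ring $R[X;\delta]$ has no nonzero homomorphic image with identity; in particular it cannot be mapped onto a unital simple ring. The proof is self-contained and makes no assumption on the characteristic. Its main step shows that when a unital simple ring is spanned by the elements $ax^i$, with $a$ in a subring stable under commutation with a unit $x$, some power $x^{-N}$ is a polynomial in $x$ whose coefficients commute with $x$. We also give a version for Jacobson radical rings, a consequence for nil ideals of arbitrary rings, and examples showing that the hypotheses are needed.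
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative and need not have an identity. A \emph{derivation} of a ring $R$ is an additive map $\delta\colon R\to R$ with $\delta(ab)=\delta(a)b+a\delta(b)$ for all $a,b\in R$. The \emph{differential polynomial ring} $R[X;\delta]$ is the additive group of formal left polynomials $a_0+a_1X+\dots+a_nX^n$ with $a_i\in R$, with the associative and distributive product obtained by moving $X$ past coefficients according to the rule $Xa=aX+\delta(a)$. On monomials,
\begin{equation}\label{eq:product}
(aX^i)(bX^j)=\sum_{k=0}^{i}\binom ik\, a\,\delta^{\,i-k}(b)\,X^{k+j}.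
\end{equation}
If $R$ has no identity, then $X$ itself is not an element of $R[X;\delta]$, and the rule serves only to define the product \eqref{eq:product}. For $\delta=0$ we obtain the ordinary polynomial ring $R[X]$.

A ring is \emph{nil} if each of its elements is nilpotent. A \emph{unital simple ring} is a nonzero ring with identity whose only two-sided ideals are $0$ and the whole ring. The following question is posed in \cite{source}, as open in full generality.

\begin{quote}
\emph{Let $\delta$ be a derivation of a nil ring $R$. Can $R[X;\delta]$ be mapped homomorphically onto a unital simple ring?}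
\end{quote}

By Zorn's lemma a nonzero ring with identity has a maximal ideal, and the quotient by it is a unital simple ring. So the question asks whether $R[X;\delta]$ has any nonzero homomorphic image with identity. A nil ring has no such image, since the identity would be nilpotent. The question is thus whether adjoining a variable can create an identity in a quotient.

In the simplest cases it cannot, because $R[X;\delta]$ is again nil. If $R^n=0$, then by \eqref{eq:product} the coefficients of a product of $n$ polynomials lie in $R^n$, so $R[X;\delta]^n=0$. If $R$ is commutative and nil and $\delta=0$, every polynomial is a finite sum of commuting nilpotent monomials. In general this argument is not available. The powers of $a+bX$ involve arbitrary words in $a$, $b$ and their derivatives, as one sees already in $(bX)^2=b^2X^2+b\delta(b)X$, while the nil hypothesis speaks only of the powers of one element at a time. Nevertheless the answer is known to be negative in two large cases: for $\delta=0$ and $R$ nil, by a theorem of Puczy{\l}owski and Smoktunowicz, and for $\delta$ arbitrary and $R$ locally nilpotent (every finitely generated subring is nilpotent), by a theorem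 of Smoktunowicz.

These results suggest a negative answer, but there are reasons for caution. A variable does create an identity over a Jacobson radical ring, a class only slightly larger than the class of nil rings (Example~\ref{ex:laurent}). And a derivation can build a simple ring out of nilpotent material: over a field $K$ of characteristic $2$, the matrix units $a=E_{21}$ and $x=E_{12}$ generate $M_2(K)$, both have square zero, and $xa-ax=E_{11}-E_{22}$ is the identity matrix (this is the case $p=2$ of Example~\ref{ex:charp}). When the whole coefficient ring is nil, neither phenomenon occurs.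

\begin{theorem}\label{thm:main}
Let $R$ be a nil ring and $\delta$ a derivation of $R$. Then $R[X;\delta]$ has no nonzero homomorphic image with identity.
\end{theorem}

So the answer to the question is negative for every nil ring and every derivation. The proof uses neither of the two theorems quoted above and makes no assumption on the characteristic.

The plan is to force commutativity in two rounds. A homomorphism onto a unital simple ring $S$ gives a nil subring $A\subseteq S$ and a unit $x\in S$ such that $S=\sum_i Ax^i$ (Section~\ref{sec:triples}). Polynomials in $x$ of degree below the least degree $D$ of a relation have unique coefficients, so such a polynomial that commutes with $x$ has coefficients that commute with $x$ (Section~\ref{sec:reduced}). The main step is that some $x^{-N}$ is such a polynomial (Section~\ref{sec:key}). This gives $1=\sum_i g_ix^{N+i}$ with coefficients commuting with $x$, which removes the derivation. A second round makes the coefficients commute with each other, and then $1$ is a sum of commuting nilpotent elements (Section~\ref{sec:proof}). Section~\ref{sec:variants} contains a subring form of the theorem, a version for Jacobson radical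 rings and a consequence for nil ideals of arbitrary rings, and Section~\ref{sec:examples} contains two examples on the necessity of the hypotheses.

\section{From homomorphisms to triples}\label{sec:triples}

We write $[u,v]=uv-vu$. For additive subgroups $U,V$ of a ring, $UV$ is the additive span of the products $uv$. An ideal $I$ of $R$ is \emph{$\delta$-stable} if $\delta(I)\subseteq I$; in that case the polynomials with coefficients in $I$ form an ideal $I[X;\delta]$ of $R[X;\delta]$, because the coefficient $a\,\delta^{i-k}(b)$ in \eqref{eq:product} lies in $I$ as soon as $a$ or $b$ does. The \emph{ring of constants} is $R^\delta=\{a\in R:\delta(a)=0\}$.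

Let $S$ be a ring with identity, $A$ a subring of $S$ that need not contain $1$, and $x\in S$ an element with $[x,A]\subseteq A$. Then $d(a)=[x,a]$ is a derivation of $A$. Left multiplication $L$ by $x$ and right multiplication $L'$ by $x$ are commuting operators on $S$, and $L-L'$ is the operator $s\mapsto[x,s]$. The binomial theorem applied to $L=(L-L')+L'$ and to $L'=L-(L-L')$ gives, for $b\in A$,
\begin{equation}\label{eq:move}
x^ib=\sum_{k=0}^i\binom ik d^{\,i-k}(b)\,x^k,\qquad
bx^i=\sum_{k=0}^i(-1)^{i-k}\binom ik x^k\,d^{\,i-k}(b).
\end{equation}
In particular $\sum_{i\ge0}Ax^i=\sum_{i\ge0}x^iA$, where $x^0=1$. Comparing the first formula with \eqref{eq:product} gives the following.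

\begin{lemma}\label{lem:eval}
With $S$, $A$, $x$, $d$ as above, the map $\sum_ia_iX^i\mapsto\sum_ia_ix^i$ is a ring homomorphism $A[X;d]\to S$ with image $\sum_{i\ge0}Ax^i$.
\end{lemma}

We want the converse: every homomorphism onto a ring with identity is of this kind. The obstacle is that $X$ need not lie in $R[X;\delta]$, so it has no image to begin with. The identity of the target lets us extend the homomorphism to a larger ring that contains $X$.

\begin{lemma}\label{lem:extend}
Let $R$ be a ring with a derivation $\delta$, and let $\varphi\colon R[X;\delta]\to S$ be a surjective homomorphism onto a nonzero ring with identity. Then there is $x\in S$ such that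
\[
\varphi(aX^i)=\varphi(a)x^i,\qquad [x,\varphi(a)]=\varphi(\delta(a))\qquad(a\in R,\ i\ge0).
\]
Hence $A=\varphi(R)$ satisfies $[x,A]\subseteq A$ and $S=\sum_{i\ge0}Ax^i$.
\end{lemma}

\begin{proof}
Let $R^1=\mathbb Z\oplus R$ be the ring obtained from $R$ by adjoining an identity, extend $\delta$ to $R^1$ by $\delta(1)=0$, and put $E=R^1[X;\delta]$. Then $X\in E$, the monomial $aX^i$ is the product of $a$ and the $i$th power of $X$, and $Xa-aX=\delta(a)$. Since $R$ is a $\delta$-stable ideal of $R^1$, the ring $R[X;\delta]$ is an ideal of $E$. Choose $f\in R[X;\delta]$ with $\varphi(f)=1$ and define $\hat\varphi\colon E\to S$ by $\hat\varphi(g)=\varphi(gf)$. This map is additive, and it extends $\varphi$, since $\varphi(gf)=\varphi(g)\varphi(f)=\varphi(g)$ for $g\in R[X;\delta]$.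

The kernel of $\varphi$ is a left ideal of $E$: if $\varphi(u)=0$ and $g\in E$, then $\varphi(gu)=\varphi(f)\varphi(gu)=\varphi(fgu)=\varphi(fg)\varphi(u)=0$. For $h\in E$ the element $u=hf-fhf$ lies in the kernel, since $\varphi(fhf)=\varphi(f)\varphi(hf)$. Therefore $\varphi(ghf)=\varphi(gfhf)=\varphi(gf)\varphi(hf)$, that is, $\hat\varphi(gh)=\hat\varphi(g)\hat\varphi(h)$. So $\hat\varphi$ is a ring homomorphism, and $x=\hat\varphi(X)$ has the stated properties.
\end{proof}

\begin{definition}\label{def:triple}
A \emph{triple} $(S,A,x)$ consists of a unital simple ring $S$, a subring $A$ of $S$ and an element $x\in S$ such that $[x,A]\subseteq A$ and $S=\sum_{i\ge0}Ax^i$. We write $d$ for the derivation $a\mapsto[x,a]$ of $A$.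
\end{definition}

In a triple $A\neq0$, and $S=\sum_ix^iA$ by \eqref{eq:move}. If $R[X;\delta]$ has a nonzero image with identity, we pass to a simple quotient of the image and obtain from Lemma~\ref{lem:extend} a triple in which $A$ is a homomorphic image of $R$.

A ring $A$ is \emph{Jacobson radical}, or \emph{radical} for short, if for every $a\in A$ there is $b\in A$ with $a+b=ab=ba$. When $A$ is a subring of a ring $S$ with identity, these equations say that $(1-a)(1-b)=(1-b)(1-a)=1$; so $A$ is radical exactly when every $1-a$ with $a\in A$ is invertible in $S$ with inverse in $1+A$. Homomorphic images of radical rings are radical. Nil rings are radical: if $a^n=0$, take $b=-(a+a^2+\dots+a^{n-1})$.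

\begin{lemma}\label{lem:unit}
If $(S,A,x)$ is a triple and $A$ is radical, then $x$ is invertible in $S$.
\end{lemma}

\begin{proof}
Write $1=\sum_{i=0}^ma_ix^i$ with $a_i\in A$, so that $1-a_0=\sum_{i\ge1}a_ix^i$. Multiplying on the left by $(1-a_0)^{-1}$ gives $1=ux$ with $u=(1-a_0)^{-1}\sum_{i\ge1}a_ix^{i-1}$. In the same way, from $1=\sum_ix^ia_i'$ with $a_i'\in A$ we get $1=xu'$ with $u'=\bigl(\sum_{i\ge1}x^{i-1}a_i'\bigr)(1-a_0')^{-1}$. An element with a left inverse and a right inverse is invertible.
\end{proof}

The simplicity of $S$ enters the proof only through the next lemma. It says that in a triple the coefficients can be taken from any nonzero $d$-stable ideal of $A$, however small.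

\begin{lemma}\label{lem:stable}
Let $(S,A,x)$ be a triple and let $I,J$ be nonzero $d$-stable ideals of $A$. Then $S=\sum_{i\ge0}Ix^i$, and $IJ\neq0$.
\end{lemma}

\begin{proof}
Put $L=\sum_iIx^i$. Then $AL\subseteq L$ and $Lx\subseteq L$. For $b\in I$ and $s\in A$, the first formula in \eqref{eq:move} gives $bx^is=\sum_k\binom ik\,b\,d^{\,i-k}(s)\,x^k\in L$, so $LA\subseteq L$; and $xbx^i=bx^{i+1}+d(b)x^i\in L$ since $d(I)\subseteq I$, so $xL\subseteq L$. As $S=\sum_iAx^i$, the group $L$ is an ideal of $S$. It contains $I\ne0$, so $L=S$.

Likewise $S=\sum_jJx^j$. For $b\in I$ and $c\in J$ we have $bx^icx^j=\sum_k\binom ik\,b\,d^{\,i-k}(c)\,x^{k+j}$ with $b\,d^{\,i-k}(c)\in IJ$. Hence $S=SS\subseteq\sum_kIJx^k$, and $IJ\ne0$.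
\end{proof}

\section{Reduced polynomials and two extreme cases}\label{sec:reduced}

Fix a triple $(S,A,x)$. We have $1=\sum_ia_ix^i$ for some $a_i\in A$, and taking the commutator with $x$ gives $0=\sum_id(a_i)x^i$. If coefficients were unique we could conclude that every $a_i$ commutes with $x$. Coefficients are unique up to the degree of the first relation, so we name that degree.

Let $D$ be the least integer for which there is a relation
\begin{equation}\label{eq:relation}
a_0+a_1x+\dots+a_Dx^D=0,\qquad a_i\in A,\quad a_D\neq0,
\end{equation}
and let $D=\infty$ if there is no such relation. Then $D\ge1$. Put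
\[
V=\sum_{0\le i<D}Ax^i ,
\]
and call the elements of $V$ \emph{reduced}.

\begin{lemma}\label{lem:reduced}
\begin{enumerate}
\item[(a)] $AV\subseteq V$, $VA\subseteq V$ and $[x,V]\subseteq V$.
\item[(b)] Let $v=\sum_{i<D}g_ix^i$ be a finite sum with $g_i\in A$. If $[x,v]=0$, then $[x,g_i]=0$ for all $i$. If $[x,A]=0$ and $[s,v]=0$ for all $s\in A$, then every $g_i$ is central in $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a,s\in A$ and $i<D$. Then $sax^i\in V$; by \eqref{eq:move}, $ax^is$ is an integer combination of the elements $a\,d^{\,i-k}(s)x^k$ with $k\le i$; and $[x,ax^i]=d(a)x^i$.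

(b) If $\sum_{i<D}b_ix^i=0$ is a finite sum with $b_i\in A$, then all $b_i$ vanish, for otherwise the largest $i$ with $b_i\neq0$ would give a relation of degree less than $D$. Apply this to $0=[x,v]=\sum_{i<D}d(g_i)x^i$. If $[x,A]=0$, apply it to $0=[s,v]=\sum_{i<D}[s,g_i]x^i$.
\end{proof}

Our task is therefore to find a reduced unit that commutes with $x$.

\subsection*{The case $D=\infty$} Here $V=S$, so $1$ is reduced, and Lemma~\ref{lem:reduced}(b) gives $1=\sum_ig_ix^i$ with all $g_i$ commuting with $x$.

\medskip
When $D$ is finite one would like to reduce an expression for $1$ by division with remainder by the relation \eqref{eq:relation}. But the leading coefficient $a_D$ is not invertible (in our application it is nilpotent), so the relation rewrites $a_Dx^D$ and not $bx^D$ for a general $b\in A$. In fact $1$ need not be reduced.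

\begin{example}\label{ex:laurent}
Let $K$ be a field, $S=K((t))$ the field of formal Laurent series, $A=tK[[t]]$ and $x=t^{-1}$. Every Laurent series is $at^{-i}$ with $a\in A$ and $i\ge0$, so $(S,A,x)$ is a triple with $d=0$. The ring $A$ is radical, since $(1-a)^{-1}=1+a+a^2+\cdots\in1+A$ for $a\in A$. By Lemma~\ref{lem:eval}, $A[X]$ maps onto the field $K((t))$, so ``nil'' cannot be weakened to ``Jacobson radical'' in Theorem~\ref{thm:main}. The relation $-t+t^2x=0$ shows that $D=1$, so $V=A$. Here $1\notin V$, but $x^{-1}=t\in V$.
\end{example}

The example suggests looking for a reduced negative power of $x$: multiplying an expression for $1$ by $x^{-N}$ lowers all degrees, at the price of creating negative exponents. We show how to pay this price in the smallest case where something has to be done.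

\subsection*{The case $D=1$} Let $x$ be invertible and $D=1$, so that $V=A$. Since $S=\sum_ix^iA$, we can write $x^{-1}=c_1+xc_2+\dots+x^{n-1}c_n$ with $c_i\in A$. If $n=1$, then $x^{-1}$ is reduced. Suppose $n=2$. Then $1=xc_1+x^2c_2$, and multiplying on the left by $ex^j$ gives
\[
ex^j=(ex^{j+1})c_1+(ex^{j+2})c_2\qquad(e\in A,\ j\in\mathbb Z).
\]
This is a recurrence of length two that runs downward and has its coefficients on the right. If $e$ and $ex$ both lie in $A$, it yields in turn $ex^{-1}\in A$, $ex^{-2}\in A$, and so on. So consider $I=\{e\in A: ex\in A\}$. It is nonzero, since it contains the leading coefficient $a_1$ of \eqref{eq:relation}. It is a left ideal of $A$. For $e\in I$ and $s\in A$ we have $esx=(ex)s-e\,d(s)\in A$ and $d(e)x=[x,ex]\in A$, so $I$ is a $d$-stable ideal. By Lemma~\ref{lem:stable}, $1=\sum_{i=0}^me_ix^i$ with $e_i\in I$ and, adding a zero term if necessary, $m\ge1$. Then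
\[
x^{-(m-1)}=\sum_{i=0}^me_ix^{\,i-m+1}\in A,
\]
because every exponent $i-m+1$ is at most $1$. If $A$ is nil this is already a contradiction, since a unit of a nonzero ring is not nilpotent.

\section{A negative power of $x$ is reduced}\label{sec:key}

The general statement combines the two cases. The subring $A$ is arbitrary here.

\begin{proposition}\label{prop:key}
Let $(S,A,x)$ be a triple with $x$ invertible. Then there are $N\ge0$ and finitely many $g_i\in A$ with
\[
x^{-N}=\sum_{i\ge 0}g_ix^i,\qquad [x,g_i]=0\ \text{ for all } i.
\]
If moreover $[x,A]=0$, the $g_i$ can be taken in the center of $A$.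
\end{proposition}

In general the recurrence has some length $n$, and to start it we need $n$ consecutive reduced elements $e,ex,\dots,ex^{n-1}$. The number $n$ may be much larger than $D$. This leads to the sets
\[
I_k=\{a\in A:\ ax^j\in V\ \text{ for }0\le j\le k\}\qquad(k\ge0),
\]
and the point is to show that none of them is zero. In Example~\ref{ex:laurent} we have $I_k=t^{k+1}K[[t]]$. Each of these ideals is nonzero but their intersection is zero, so no single ideal reduces all positive powers of $x$. This is why we fix one $k$ and go downward.

\begin{lemma}\label{lem:Ik}
Let $(S,A,x)$ be a triple. For every $k\ge0$, the set $I_k$ is a nonzero $d$-stable ideal of $A$.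
\end{lemma}

\begin{proof}
The set $I_k$ is an additive subgroup, and it is a left ideal because $AV\subseteq V$. Let $a\in I_k$, $s\in A$ and $0\le j\le k$. The second formula in \eqref{eq:move} gives
\[
asx^j=\sum_{l=0}^j(-1)^{j-l}\binom jl\,(ax^l)\,d^{\,j-l}(s)\in VA\subseteq V,
\]
so $as\in I_k$. Also $d(a)x^j=[x,ax^j]\in[x,V]\subseteq V$, so $d(a)\in I_k$.

It remains to show that $I_k\ne0$. For $k<D$ we have $I_k=A\neq0$. Let $D$ be finite. The leading coefficient $a_D$ of \eqref{eq:relation} lies in $I_D$, since $a_Dx^D=-\sum_{i<D}a_ix^i\in V$. We claim that $I_kI_D\subseteq I_{k+1}$ for $k\ge D$. Let $c\in I_k$ and $a\in I_D$, and write $ax^D=\sum_{i<D}b_ix^i$ with $b_i\in A$. Then $ca\in I_k$, and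
\[
ca\,x^{k+1}=c\,(ax^D)\,x^{k+1-D}=\sum_{i<D}(cb_i)\,x^{\,i+k+1-D}\in V,
\]
because $cb_i\in I_k$ and $0\le i+k+1-D\le k$. This proves the claim. If $I_k\ne0$, then $I_kI_D\neq0$ by Lemma~\ref{lem:stable}, so $I_{k+1}\neq0$. Induction on $k\ge D$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Since $x^{-1}\in S=\sum_ix^iA$, there are $n\ge1$ and $c_1,\dots,c_n\in A$ with $x^{-1}=\sum_{i=1}^nx^{i-1}c_i$. Hence $1=\sum_{i=1}^nx^ic_i$, a sum with no term of degree zero, and
\begin{equation}\label{eq:recurrence}
ex^j=\sum_{i=1}^n(ex^{j+i})\,c_i\qquad(e\in A,\ j\in\mathbb Z).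
\end{equation}
We claim that
\begin{equation}\label{eq:down}
ex^j\in V\quad\text{for all } e\in I_{n-1}\text{ and all integers } j\le n-1.
\end{equation}
For $0\le j\le n-1$ this is the definition of $I_{n-1}$. Let $j\le-1$ and assume the claim for all exponents from $j+1$ to $n-1$. The exponents $j+i$ in \eqref{eq:recurrence} lie in this range, so $ex^j\in VA\subseteq V$.

By Lemmas~\ref{lem:Ik} and~\ref{lem:stable}, we can write $1=\sum_{i=0}^me_ix^i$ with $e_i\in I_{n-1}$, and after adding zero terms we may assume $m\ge n-1$. Put $N=m-n+1\ge0$. Then $x^{-N}=\sum_{i=0}^me_ix^{i-N}$ with $i-N\le n-1$, so $x^{-N}\in V$ by \eqref{eq:down}.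

Write $x^{-N}=\sum_{i<D}g_ix^i$ as a finite sum with $g_i\in A$. Since $x^{-N}$ commutes with $x$, Lemma~\ref{lem:reduced}(b) gives $[x,g_i]=0$. If $[x,A]=0$, then $x^{-N}$ commutes with every element of $A$, and the same lemma shows that the $g_i$ are central in $A$.
\end{proof}

The two descriptions of $S$ play different roles in this proof. The expression for $1$ with right coefficients gives the recurrence, which preserves $V$ because $VA\subseteq V$. The expression with left coefficients, taken in the small ideal $I_{n-1}$, supplies the elements to which the recurrence applies. Multiplying the conclusion by $x^N$ puts it in the form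
\begin{equation}\label{eq:one}
1=\sum_ig_ix^{N+i},
\end{equation}
which makes sense in any triple; Example~\ref{ex:weyl} shows that such an identity with coefficients commuting with $x$ can fail to exist when $x$ is not invertible.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We apply Proposition~\ref{prop:key} twice. The first application removes the derivation.

\begin{lemma}\label{lem:descent}
Let $(S,A,x)$ be a triple with $A$ radical, and let $A_0=\{a\in A:[x,a]=0\}$. Then $x$ is invertible, \eqref{eq:one} holds for some $N\ge0$ and finitely many $g_i\in A_0$, the ring $A_0$ is radical, and the ordinary polynomial ring $A_0[X]$ has a nonzero homomorphic image with identity.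
\end{lemma}

\begin{proof}
The first two assertions are Lemma~\ref{lem:unit} and Proposition~\ref{prop:key}. The set $A_0$ is a subring of $A$. If $a\in A_0$ and $(1-a)^{-1}=1-b$ with $b\in A$, then $1-b$ commutes with $x$ because $1-a$ does, so $b\in A_0$; thus $A_0$ is radical. By Lemma~\ref{lem:eval} applied to $A_0$, on which the derivation is zero, $\sum_iA_0x^i$ is a homomorphic image of $A_0[X]$, and by \eqref{eq:one} it contains $1\ne0$.
\end{proof}

The coefficients $g_i$ now commute with $x$, but not necessarily with each other, so we cannot yet conclude that $\sum_ig_ix^{N+i}$ is nilpotent. To make the coefficients central we need the last part of Proposition~\ref{prop:key}, which requires the variable to commute with the whole coefficient ring. This holds for $A_0$, but the ring $\sum_iA_0x^i$ need not be simple, so we pass to a new triple.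

\begin{lemma}\label{lem:commuting}
Let $B$ be a radical ring such that $B[X]$ has a nonzero homomorphic image with identity. Then $B$ has a homomorphic image with a non-nilpotent central element. In particular $B$ is not nil.
\end{lemma}

\begin{proof}
Passing to a simple quotient and applying Lemma~\ref{lem:extend} with $\delta=0$, we obtain a triple $(S',A',z)$ in which $A'$ is a homomorphic image of $B$ and $[z,A']=0$. The ring $A'$ is radical, so $z$ is invertible by Lemma~\ref{lem:unit}. By Proposition~\ref{prop:key}, $1=\sum_ih_iz^{M+i}$ for some $M\ge0$ and finitely many, say $r$, central elements $h_i$ of $A'$. The terms $u_i=h_iz^{M+i}$ commute with each other, since the $h_i$ commute with each other and with $z$. Suppose that $h_i^q=0$ for all $i$. Then $u_i^q=h_i^qz^{q(M+i)}=0$, and every term in the expansion of $\bigl(\sum_iu_i\bigr)^{r(q-1)+1}$ contains some $u_i$ at least $q$ times, so this power is zero. This contradicts $1\neq0$. Hence some $h_i$ is not nilpotent. A homomorphic image of a nil ring is nil, so $B$ is not nil.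
\end{proof}

For nil $B$ this lemma gives the theorem of Puczy{\l}owski and Smoktunowicz quoted in Section~\ref{sec:intro}, which could be used in its place in the following proof.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $R$ is nil and that $R[X;\delta]$ has a nonzero homomorphic image with identity. Passing to a simple quotient and applying Lemma~\ref{lem:extend}, we obtain a triple $(S,A,x)$ in which $A$ is a homomorphic image of $R$. Thus $A$ is nil, hence radical. By Lemmas~\ref{lem:descent} and~\ref{lem:commuting} the ring $A_0$ is not nil. But $A_0$ is a subring of the nil ring $A$, a contradiction.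
\end{proof}

\section{Subrings, radical rings and nil ideals}\label{sec:variants}

Theorem~\ref{thm:main} can be stated without differential polynomial rings.

\begin{theorem}\label{thm:subring}
Let $S$ be a nonzero ring with identity, $A$ a nil subring of $S$, and $x\in S$ an element with $[x,A]\subseteq A$. Then $1\notin\sum_{i\ge0}Ax^i$.
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:eval}, $\sum_iAx^i$ is a homomorphic image of $A[X;d]$, where $d(a)=[x,a]$. If it contained $1$, it would be a nonzero image with identity, contrary to Theorem~\ref{thm:main}.
\end{proof}

The two theorems are equivalent: if $R$ is nil and $\varphi$ maps $R[X;\delta]$ onto a nonzero ring $S$ with identity, then Lemma~\ref{lem:extend} gives $1\in S=\sum_i\varphi(R)x^i$ with $\varphi(R)$ nil, which Theorem~\ref{thm:subring} forbids.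

The proof of Theorem~\ref{thm:main} used the nil hypothesis twice: to make $x$ invertible, where it is enough that $A$ be radical, and in the last line, where only the constants $A_0$ are involved. Separating the two uses gives a statement about radical rings. For a $\delta$-stable ideal $P$ of $R$, we write $(R/P)^\delta$ for the ring of constants of the derivation induced by $\delta$ on $R/P$.

\begin{theorem}\label{thm:radical}
Let $R$ be a Jacobson radical ring with a derivation $\delta$, let $\varphi\colon R[X;\delta]\to S$ be a homomorphism onto a unital simple ring, and let $P=R\cap\ker\varphi$. Then $P$ is a $\delta$-stable ideal of $R$. The element $x$ of Lemma~\ref{lem:extend} is invertible, and $1=\sum_ig_ix^{N+i}$ for some $N\ge0$ and finitely many $g_i\in\varphi(R)\cong R/P$ that are constants of the induced derivation. Moreover $(R/P)^\delta$ has a homomorphic image with a non-nilpotent central element; in particular $(R/P)^\delta$ is not nil.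

Consequently, if $R$ is Jacobson radical and $(R/P)^\delta$ is nil for every $\delta$-stable ideal $P$, then $R[X;\delta]$ has no nonzero homomorphic image with identity.
\end{theorem}

\begin{proof}
Put $A=\varphi(R)$, so that $(S,A,x)$ is a triple with $A$ radical. If $a\in P$, then $\varphi(\delta(a))=[x,\varphi(a)]=0$, so the ideal $P$ is $\delta$-stable. The identity $[x,\varphi(a)]=\varphi(\delta(a))$ also shows that the isomorphism $R/P\cong A$ induced by $\varphi$ carries the induced derivation to $d$, and hence carries $(R/P)^\delta$ onto $A_0=\{a\in A:[x,a]=0\}$. Lemma~\ref{lem:descent} gives the invertibility of $x$ and the expression for $1$, and it shows that $B=A_0$ satisfies the hypotheses of Lemma~\ref{lem:commuting}, which gives the statement on central elements. For the last assertion, a nonzero image with identity has a unital simple quotient, and for the resulting $P$ the ring $(R/P)^\delta$ would not be nil.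
\end{proof}

In Example~\ref{ex:laurent} we have $P=0$, the ring of constants is all of $tK[[t]]$, and $t$ is a non-nilpotent central element. So the condition on constants in the last assertion is needed.

Finally, Theorem~\ref{thm:main} applies to nil ideals of an arbitrary coefficient ring. Recall that the sum of two nil ideals $I,J$ is nil, because $(I+J)/J$ is an image of $I$ and so every element of $I+J$ has a power in $J$. Hence the sum of all nil ideals of $R$ is a nil ideal, the largest one; it is called the \emph{upper nilradical} of $R$.

\begin{corollary}\label{cor:ideal}
Let $R$ be any ring with a derivation $\delta$, and let $I$ be a nil $\delta$-stable ideal of $R$. Then every homomorphism from $R[X;\delta]$ onto a unital simple ring kills $I[X;\delta]$. If $R$ is a $\mathbb Q$-algebra, this applies to the upper nilradical of $R$.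
\end{corollary}

\begin{proof}
Since $I[X;\delta]$ is an ideal of $R[X;\delta]$, its image is an ideal of the simple ring. By Theorem~\ref{thm:main} applied to $I$ the image is not the whole ring, so it is $0$.

Now let $R$ be a $\mathbb Q$-algebra with upper nilradical $U$. We must show that $\delta(U)\subseteq U$, and we do so by showing that $U+\delta(U)$ is a nil ideal. First, $U$ is closed under rational multiples: after clearing denominators, each element of the ideal $\mathbb QU$ has the form $\frac1ma$ with $a\in U$, so it is nilpotent, and $\mathbb QU\subseteq U$ by maximality. Next, $U+\delta(U)$ is an ideal, because $\delta(a)r=\delta(ar)-a\delta(r)$ and $r\delta(a)=\delta(ra)-\delta(r)a$ for $a\in U$, $r\in R$. Let $a\in U$ with $a^n=0$. The Leibniz rule gives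
\[
0=\delta^n(a^n)=\sum_{k_1+\dots+k_n=n}\frac{n!}{k_1!\cdots k_n!}\;\delta^{k_1}(a)\cdots\delta^{k_n}(a).
\]
A term with some $k_i=0$ contains the factor $a$ and lies in $U$. The only other term has $k_1=\dots=k_n=1$ and equals $n!\,\delta(a)^n$. Hence $n!\,\delta(a)^n\in U$, and $\delta(a)^n\in\mathbb QU=U$. For $b\in U$ we get $(b+\delta(a))^n\in\delta(a)^n+U=U$, so $b+\delta(a)$ is nilpotent. Thus $U+\delta(U)$ is a nil ideal and is contained in $U$.
\end{proof}

\section{Two further examples}\label{sec:examples}

The first example shows that ``Jacobson radical'' cannot be dropped from the hypotheses of Theorem~\ref{thm:radical}, and that the invertibility of $x$ cannot be dropped in Proposition~\ref{prop:key}.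

\begin{example}\label{ex:weyl}
Let $K$ be a field of characteristic $0$ and let $S=K[w,w^{-1}][\partial;d/dw]$, so that $\partial f=f\partial+f'$ for Laurent polynomials $f$. The monomials $w^i\partial^j$ with $i\in\mathbb Z$, $j\ge0$ form a $K$-basis of $S$.

\emph{$S$ is simple.} Let $u=\sum_{j\le r}f_j\partial^j$ with $f_r\neq0$ be an element of least degree $r$ in a nonzero ideal. Since $\partial^jw=w\partial^j+j\partial^{j-1}$, the ideal contains $[u,w]=\sum_jjf_j\partial^{j-1}$, which is nonzero of degree $r-1$ if $r\ge1$. So $r=0$. Multiplying by a power of $w$, we find a nonzero polynomial $f\in K[w]$ in the ideal, and repeated use of $[\partial,f]=f'$ produces a nonzero constant.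

\emph{The triple.} For $m\in\mathbb Z$ let $F_m$ be the span of the $w^i\partial^j$ with $i\le m$, $j\ge0$. Differentiation lowers the exponent of $w$, so \eqref{eq:product} gives $w^i\partial^j\cdot w^a\partial^b\in w^{i+a}\partial^{j+b}+F_{i+a-1}$. Therefore $F_mF_l\subseteq F_{m+l}$ and $[F_m,F_l]\subseteq F_{m+l-1}$. Put $A=F_{-1}$, a subring, and $x=w-\partial\in F_1$. Then $[x,A]\subseteq F_{-1}=A$, and
\[
1=w^{-1}(\partial+x)=a_0+a_1x,\qquad a_0=w^{-1}\partial,\quad a_1=w^{-1},
\]
with $a_0,a_1\in A$. If $1=\sum_ib_ix^i$ with $b_i\in F_{-l}$, then $1=\sum_ib_i(a_0+a_1x)x^i$ is an expression of the same kind with coefficients $b_ia_0,\,b_ia_1\in F_{-l-1}$. So for each $m\ge0$ there is an expression $1=\sum_ib_ix^i$ with $b_i\in F_{-m-1}$, and $s\in F_m$ equals $\sum_i(sb_i)x^i$ with $sb_i\in F_{-1}=A$. Since $S=\bigcup_{m\ge 0}F_m$, we have $S=\sum_iAx^i$, and $(S,A,x)$ is a triple.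

\emph{No nonzero element of $A$ commutes with $x$.} Since $[\partial\pm w,f]=f'$, Lemma~\ref{lem:eval} gives endomorphisms $f\partial^j\mapsto f(\partial\pm w)^j$ of $S$. They are inverse to each other, because their composites fix $K[w,w^{-1}]$ and $\partial$. The one with the plus sign sends $x$ to $-\partial$. From $[\partial,\sum_jf_j\partial^j]=\sum_jf_j'\partial^j$ we see that the centralizer of $\partial$ is $K[\partial]$, so the centralizer of $x$ is $K[x]$. Now $x\in w+F_0$ gives $x^r\in w^r+F_{r-1}$ for $r\ge0$. A polynomial in $x$ of degree $r$ with leading coefficient $c\neq0$ therefore lies in $cw^r+F_{r-1}$, which is disjoint from $F_{r-1}\supseteq F_{-1}$.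

By Lemma~\ref{lem:eval}, $A[X;d]$ maps onto the unital simple ring $S$ with $P=0$, and the ring of constants of $d$ is $0$. So there is no identity \eqref{eq:one} with constant coefficients, and the ring of constants has no image with a non-nilpotent element. The element $x$ is not invertible: it corresponds to $-\partial$ under an automorphism, and $u\partial$ has positive degree in $\partial$ for $u\ne0$. Accordingly $A$ is not radical, as $1-a_0=w^{-1}x$ is not invertible.
\end{example}

The second example shows that $\delta$-stability is needed in Corollary~\ref{cor:ideal}. We use Jacobson's density theorem in the following form: if $B$ is a ring of additive endomorphisms of $M$ such that $M$ is a simple $B$-module, and $M$ is finite-dimensional over the division ring $\Delta=\operatorname{End}_B(M)$, then $B=\operatorname{End}_\Delta(M)$.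

\begin{example}\label{ex:charp}
Let $K$ be a field of characteristic $p>0$, let $R=K[t]/(t^p)$, and let $\delta=d/dt$, which is well defined because $(t^pg)'=t^pg'$. The ideal $I=(t)$ is nil, and it is not $\delta$-stable since $\delta(t)=1$. Let $\lambda_r\in\operatorname{End}_K(R)$ be multiplication by $r\in R$. The Leibniz rule says that $[\delta,\lambda_r]=\lambda_{\delta(r)}$, so by Lemma~\ref{lem:eval} the map $rX^i\mapsto\lambda_r\delta^i$ is a homomorphism from $R[X;\delta]$ onto a subring $B$ of $\operatorname{End}_K(R)$.

The $B$-submodules of $R$ are the $\delta$-stable ideals. A nonzero one contains the class of a polynomial of some degree $l\le p-1$ with leading coefficient $c\neq0$, and hence, after applying $\delta^l$, the unit $l!\,c$. So $R$ is a simple $B$-module. An endomorphism commuting with $B$ commutes with all $\lambda_r$, so it equals $\lambda_s$ where $s$ is the image of $1$; it commutes with $\delta$, so $\delta(s)=0$; and a polynomial of degree less than $p$ with zero derivative is constant, so $s\in K$. By the density theorem $B=\operatorname{End}_K(R)\cong M_p(K)$, a unital simple ring, and $t\in I$ has image $\lambda_t\neq0$. Since $R/I\cong K$,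 the ideal $I$ is the upper nilradical of $R$, so the last assertion of Corollary~\ref{cor:ideal} also fails without the assumption that $R$ is a $\mathbb Q$-algebra. For $p=2$, in the basis $1,t$, the maps $\lambda_t$ and $\delta$ are the matrices $E_{21}$ and $E_{12}$ of Section~\ref{sec:intro}.
\end{example}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On Differential Polynomial Rings Over Nil Algebras},
\texttt{https://www.ems-ph.org/journals/show\_pdf.php?jrn=rmi\&doi=1165}.

\end{thebibliography}
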